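\title{Edge fluctuations of the edge-triangle random graph at its critical point}

\begin{abstract}
We study the number of edges $S_m$ of the edge-triangle exponential random graph on $m$ vertices at the critical point $(d_c,h_c)=(\frac{27}{8},\log 2-\frac32)$. It has been conjectured that $(S_m-\mathbb E S_m)/(m^{3/2}/2)$ converges to the law with density proportional to $e^{-81y^4/64}$. We show that this is false: the edge density sits at distance $(\frac{11}{36})^{1/3}m^{-1/3}$ below $\frac23$, and $S_m$ has Gaussian fluctuations on the smaller scale $m^{4/3}$. The cause is a shift of order $1/m$ in the effective field, whereas the critical window in $h$ has width $m^{-3/2}$. For parameters within $O(1/m)$ of the critical point we identify the limit both outside the window, where it is Gaussian, and inside it, where it has a quartic exponent; the conjectured law appears at explicitly shifted parameters. The proof combines an a priori spectral bound with an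 integration by parts identity for single edges.
\end{abstract}

\section{The model, the conjecture and the results}\label{sec:intro}

\subsection{The edge-triangle model}

Let $\mathcal E_m$ be the set of the $N=\binom m2$ unordered pairs of distinct elements of $[m]=\{1,\dots,m\}$. A simple graph on $[m]$ is a configuration $x=(x_e)_{e\in\mathcal E_m}\in\{0,1\}^{\mathcal E_m}$. Its number of edges is $S_m=\sum_e x_e$, and its number of triangles is $T=\sum_{\{e,f,g\}}x_ex_fx_g$, where the sum runs over the triples of pairs that form a triangle. For $d\ge0$ and $h\in\mathbb R$, the edge-triangle (or Strauss) model is the probability measure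
\begin{equation}\label{eq:model}
P_{m;d,h}(x)=\frac{e^{H_{m;d,h}(x)}}{Z_{m;d,h}},\qquad H_{m;d,h}=\frac dm\,T+h\,S_m ,
\end{equation}
with $Z_{m;d,h}$ the normalizing sum. The factor $1/m$ makes both terms of $H_{m;d,h}$ of order $m^2$. For $d=0$ the edges are independent and present with probability $\phi(h)$, where $\phi(\theta)=1/(1+e^{-\theta})$; for $d>0$ the edges attract each other.

For $u\in[0,1]$ put
\[
U_{d,h}(u)=\frac d6u^3+\frac h2u-\frac12I(u),\qquad I(u)=u\log u+(1-u)\log(1-u).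
\]
The three terms, multiplied by $m^2$, are the leading orders of $\frac dm\binom m3u^3$, of $hNu$ and of $\log\binom{N}{uN}$: they weigh energy against entropy for a graph that looks like independent edges of density $u$. It is known that for $d\ge0$
\[
f(d,h):=\lim_{m\to\infty}\frac1{m^2}\log Z_{m;d,h}=\sup_{u\in[0,1]}U_{d,h}(u).
\]
The \emph{replica-symmetric region} is the set of $(d,h)$ for which the supremum is attained at a unique point $u^*(d,h)$. It contains the \emph{critical point} $(d_c,h_c)$, at which the maximizer is degenerate: $U'=U''=U'''=0$ at $u^*$. The equation $U''(u)=0$ reads $2du^2(1-u)=1$; for $U'''$ to vanish as well, $u$ must be a double root, so $u^*=\frac23$ and $d_c=\frac{27}8$, and then $U'(u^*)=0$ gives $h_c=\log2-\frac32$.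

At every point of the replica-symmetric region other than $(d_c,h_c)$, a central limit theorem is known:
\begin{equation}\label{eq:clt}
\frac{S_m-\mathbb E S_m}{m/\sqrt2}\ \xrightarrow{\ d\ }\ \mathcal N\big(0,V(d,h)\big),\qquad V(d,h)=\lim_{m\to\infty}\frac2{m^2}\operatorname{Var}(S_m)=2\partial^2_{hh}f=\partial_hu^* .
\end{equation}
We do not use \eqref{eq:clt}, but it shows what to expect. For $d=0$ it is the central limit theorem for a binomial variable, with $V=u^*(1-u^*)$. In general, differentiating $U'_{d,h}(u^*)=0$ in $h$ gives $V=-1/(2U''_{d,h}(u^*))$, and $U''$ vanishes at the critical point. There the fluctuations should be larger than $m$, and the question is how large they are and what law they have.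

\subsection{The natural guess}

Throughout the paper
\[
u=\frac{S_m}N,\qquad v=u-\frac23,\qquad L(u)=2U_{d_c,h_c}(u)=\frac{d_c}3u^3+h_cu-I(u).
\]
Then $L'(u)=d_cu^2+h_c-\log\frac u{1-u}$ vanishes at $\frac23$, and since $u^2(1-u)=\frac4{27}-v^2-v^3$,
\begin{equation}\label{eq:Lpp}
L''(u)=2d_cu-\frac1{u(1-u)}=-\frac{27\,v^2(1+v)}{4u(1-u)} .
\end{equation}
As $1+v=u+\frac13>0$, the function $L$ is strictly concave with unique maximum at $\frac23$, and as $v\to0$
\begin{equation}\label{eq:Lp}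
L''(u)=-\tfrac{243}8v^2+O(|v|^3),\qquad L'(u)=-\tfrac{81}8v^3+O(v^4),\qquad L(u)-L(\tfrac23)=-\tfrac{81}{32}v^4+O(|v|^5).
\end{equation}

Suppose that in \eqref{eq:model} the triangle count is replaced by its leading-order value $mNu^3/3\approx m^3u^3/6$ for density $u$. The event $S_m=k$ then has weight $\binom Nk e^{N(d_cu^3/3+h_cu)}$ with $u=k/N$. By Stirling's formula, $\binom Nk=(2\pi Nu(1-u))^{-1/2}e^{-NI(u)}(1+O(1/N))$ uniformly for $u$ in a compact subinterval of $(0,1)$, so the weight is essentially $e^{NL(u)}$. On the scale $y=\sqrt m\,v$, \eqref{eq:Lp} gives $N(L(u)-L(\frac23))\to-\frac{81}{64}y^4$, and $S_m-\frac23N=Nv\approx\frac12m^{3/2}y$. This suggests the following statement, posed in \cite{LT}.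

\medskip
\noindent\textbf{Conjecture.} \emph{Under $P_{m;d_c,h_c}$,}
\begin{equation}\label{eq:conj}
\frac{S_m-\mathbb E S_m}{m^{3/2}/2}\ \xrightarrow{\ d\ }\ \gamma,
\end{equation}
\emph{where $\gamma$ is a real random variable with density proportional to $e^{-\frac{81}{64}y^4}$.}
\medskip

The guess is fragile. Changing $h$ by $\epsilon$ multiplies the weight by $e^{\epsilon Nv}\approx e^{\epsilon m^{3/2}y/2}$ (up to a constant), so the quartic picture survives only if the field is tuned to precision $m^{-3/2}$. The replacement of $T$ by $mNu^3/3$ is much less accurate than that.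

\subsection{Results}

\begin{theorem}\label{thm:main}
Under $P_{m;d_c,h_c}$, as $m\to\infty$:
\begin{enumerate}
\item[(1)] $m^{1/3}\big(\frac{2S_m}{m^2}-\frac23\big)\to-\big(\frac{11}{36}\big)^{1/3}$ in $L^1$; in particular $\mathbb E\,\frac{2S_m}{m^2}=\frac23-\big(\frac{11}{36}\big)^{1/3}m^{-1/3}+o(m^{-1/3})$;
\item[(2)] $\dfrac{S_m-\mathbb E S_m}{m^{4/3}}\xrightarrow{\ d\ }\mathcal N\Big(0,\frac4{243}\big(\frac{36}{11}\big)^{2/3}\Big)$.
\end{enumerate}
Consequently the left side of \eqref{eq:conj} tends to $0$ in probability, and the conjecture is false.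
\end{theorem}

Theorem~\ref{thm:main} is a special case of a statement about parameters within $O(1/m)$ of the critical point.

\begin{theorem}\label{thm:window}
Let $d_m=d_c+\lambda_m/m$ and $h_m=h_c+\beta_m/m$ with $(\lambda_m)$, $(\beta_m)$ bounded, and put
\[
\Gamma_m^*=\frac{\beta_m}2+\frac{2\lambda_m}9-\frac{99}{64}.
\]
Under $P_{m;d_m,h_m}$ the following hold.
\begin{enumerate}
\item[(i)] Suppose $\sqrt m\,|\Gamma_m^*|\to\infty$ and put $r_m=\big|\frac{16\Gamma_m^*}{81m}\big|^{1/3}$, so that $m^{-1/2}\ll r_m\le Cm^{-1/3}$. Then $v/r_m-\operatorname{sgn}\Gamma_m^*\to0$ in $L^1$ and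
\[
\frac{r_m}m\,(S_m-\mathbb E S_m)\xrightarrow{\ d\ }\mathcal N\big(0,\tfrac4{243}\big).
\]
In particular $m^{-3/2}(S_m-\mathbb E S_m)\to0$ in probability.
\item[(ii)] Suppose $\sqrt m\,\Gamma_m^*\to\frac\kappa2\in\mathbb R$ and $\lambda_m\to\lambda$. Then $\sqrt m\,v\xrightarrow{d}\zeta$, where $\zeta$ has density proportional to
\[
\exp\Big(-\frac{81}{64}y^4+\frac12\Big(\frac{2\lambda}3-\frac{513}{64}\Big)y^2+\frac\kappa2\,y\Big),
\]
and $\dfrac{S_m-\mathbb E S_m}{m^{3/2}/2}\xrightarrow{\ d\ }\zeta-\mathbb E\zeta$.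
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:window}(i)]
Take $\lambda_m=\beta_m=0$. Then $\Gamma_m^*=-\frac{99}{64}$ and $r_m^3=\frac{16\cdot99}{81\cdot64\,m}=\frac{11}{36m}$. Part (1) follows because $|u-2S_m/m^2|=u/m\le1/m$, and part (2) because $r_m/m=(\frac{11}{36})^{1/3}m^{-4/3}$.
\end{proof}

\begin{remark}\label{rem:shift}
The conjectured law is the true limit for $d_m=d_c+\frac{1539}{128m}$ and $h_m=h_c-\frac9{4m}$: here $\frac{2\lambda}3=\frac{513}{64}$ and $\Gamma_m^*=-\frac98+\frac{171}{64}-\frac{99}{64}=0$, so $\zeta$ has the law of $\gamma$ and $\mathbb E\zeta=0$. Shifting the field alone is not enough: for $d=d_c$ and $h_m=h_c+\frac{99}{32m}$ one has $\Gamma^*_m=0$, but the limit density is proportional to $e^{-\frac{81}{64}y^4-\frac{513}{128}y^2}$. Normalizing the triangle term by $d/(m-2)$ instead of $d/m$ does not rescue the conjecture either: this is the choice $\lambda_m=2d_cm/(m-2)\to\frac{27}4$,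 $\beta_m=0$, for which $\Gamma_m^*\to\frac32-\frac{99}{64}=-\frac3{64}\ne0$ and part (i) applies.
\end{remark}

Sections~\ref{sec:vars}--\ref{sec:gauss} prove Theorem~\ref{thm:window}(i), and with it Theorem~\ref{thm:main}. Section~\ref{sec:window} proves part (ii); it is not needed for the disproof of the conjecture.

\medskip
\noindent\textbf{Conventions.} From now on $d=d_m$, $h=h_m$, $P=P_{m;d,h}$, and $m$ is so large that $0<d\le3.4$ (recall $d_c=3.375$). The letters $C,c$ denote positive constants that depend only on the bound on $(\lambda_m)$ and $(\beta_m)$ and may change from line to line; $O(\cdot)$ is understood with such constants. We write $X=O(a)$ \emph{in $L^1$} if $\mathbb E|X|\le Ca$. For matrices, $\|\cdot\|$ is the operator norm and $\|\cdot\|_F$ the Frobenius norm; we use $\|XY\|_F\le\|X\|\,\|Y\|_F$ and $\sum_{i,j}|X_{ij}|\le m\|X\|_F$. The function $\phi$ satisfies $\phi'=\phi(1-\phi)\in(0,\frac14]$ and $\phi''=\phi(1-\phi)(1-2\phi)$, and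 all its derivatives are bounded. We fix $\eta=\frac1{30}$. For $|v|\le\eta$ one has $u\in[0.63,0.7]$ and $4u(1-u)\le0.94\le1+v$, so \eqref{eq:Lpp} gives $-L''\ge27v^2$ and
\begin{equation}\label{eq:vL}
vL'(u)\le-9v^4\qquad\text{for }|v|\le\eta .
\end{equation}

\section{Centered variables and the single-edge identity}\label{sec:vars}

We separate the edge density $u$ from the shape of the graph. Put $\sigma^2=u(1-u)$ and $a_e=x_e-u$. Let $A$ be the symmetric matrix with zero diagonal and entries $a_{ij}$, let $\delta=A\mathbf 1$ be the vector of centered degrees, and let $s_e=\delta_i+\delta_j$ for $e=\{i,j\}$. Write $A^2=\Lambda+Q$ with $\Lambda$ diagonal and $Q$ of zero diagonal; $Q_e=Q_{ij}=\sum_{l\ne i,j}a_{il}a_{lj}$ is a centered codegree. Always $|a_e|\le1$ and $|\delta_i|,|Q_e|,\Lambda_{ii}\le m$.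

Since $x_e^2=x_e$ and $\sum_ea_e=0$,
\begin{equation}\label{eq:sq}
a_e^2=\sigma^2+(1-2u)a_e,\qquad\Lambda_{ii}=(m-1)\sigma^2+(1-2u)\delta_i,\qquad\sum_ea_e^2=N\sigma^2 .
\end{equation}
We repeatedly turn sums over edges into sums over vertices by the rule $\sum_{e=\{i,j\}}\psi_e(t_i+t_j)=\sum_it_i\sum_{j\ne i}\psi_{ij}$. Together with $\sum_i\delta_i=0$, $\sum_{j\ne i}Q_{ij}=(A\delta)_i-\Lambda_{ii}$ and \eqref{eq:sq}, it gives
\begin{equation}\label{eq:sums}
\begin{gathered}
\sum_es_e=0,\qquad\sum_ea_es_e=|\delta|^2,\qquad\sum_es_e^2=(m-2)|\delta|^2,\qquad\sum_ea_eQ_e=\tfrac12\operatorname{tr}A^3,\\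
W:=\sum_eQ_e=\tfrac12|\delta|^2-N\sigma^2,\qquad\sum_es_eQ_e=\delta^TA\delta-(1-2u)|\delta|^2 .
\end{gathered}
\end{equation}
Note that $W=\sum a_ea_f$ over wedges, that is, over the $N(m-2)$ unordered pairs of edges with a common vertex. Each wedge lies in exactly one triangle, so expanding $x_ex_fx_g$ with $x=u+a$ gives
\begin{equation}\label{eq:tri}
T=\binom m3u^3+uW+\frac16\operatorname{tr}A^3 .
\end{equation}
In the same way, the number $T_e=\sum_{l\ne i,j}x_{il}x_{lj}$ of triangles that $e=\{i,j\}$ would complete is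
\begin{equation}\label{eq:Y}
T_e=(m-2)u^2+mY_e,\qquad Y_e=\frac1m\big[u(s_e-2a_e)+Q_e\big],\qquad\sum_eY_e=\frac Wm,
\end{equation}
and $|Y_e|\le1$. The conditional probability that $e$ is present, given all other edges, is
\[
\pi_e=\phi\Big(h+\frac dmT_e\Big)=\phi(\theta_0+dY_e),\qquad\theta_0=h+d\,\frac{m-2}m\,u^2 .
\]
Thus $\theta_0$ is the field that an edge feels from the density alone, and $dY_e$ is the local correction. We write $\phi_k=\phi^{(k)}(\theta_0)$, a function of $u$. From the formula for $L'$,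
\begin{equation}\label{eq:theta}
\theta_0-\log\frac u{1-u}=L'(u)+\frac{\rho_m(u)}m,\qquad\rho_m(u)=\beta_m+(\lambda_m-2d)u^2 .
\end{equation}
At the point $\log\frac u{1-u}$ the functions $\phi,\phi',\phi''$ equal $u,\sigma^2,\sigma^2(1-2u)$. Hence \eqref{eq:Lp} and \eqref{eq:theta} give
\begin{equation}\label{eq:phik}
|\phi_0-u|+|\phi_1-\sigma^2|+|\phi_2-\sigma^2(1-2u)|\le C\big(|v|^3+\tfrac1m\big)\qquad\text{for }|v|\le\eta .
\end{equation}
This is where criticality and the boundedness of $(\lambda_m),(\beta_m)$ enter the local estimates: the mean field reproduces the density up to third order in $v$.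

For a function $F$ of the configuration let $F^1,F^0$ be its values with $x_e$ set to $1$ and $0$, and $\partial_eF=F^1-F^0$.

\begin{lemma}[Single-edge identity]\label{lem:stein}
For every $F$ and every $e$,
\begin{equation}\label{eq:stein}
\mathbb E\big[(x_e-\pi_e)F\big]=\mathbb E\big[\pi_e(1-\pi_e)\,\partial_eF\big],\qquad\pi_e(1-\pi_e)=\phi'(\theta_0+dY_e).
\end{equation}
\end{lemma}

\begin{proof}
Write $F=F^0+x_e\partial_eF$. The quantities $\pi_e,F^0,\partial_eF$ do not depend on $x_e$, and conditionally on the other edges $x_e-\pi_e$ has mean $0$ and $(x_e-\pi_e)x_e$ has mean $\pi_e(1-\pi_e)$.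
\end{proof}

We record the effect of a flip. Raising $x_{ij}$ from $0$ to $1$ raises $u$ by $1/N$ and adds to $A$ the matrix $\mathbf e_i\mathbf e_j^T+\mathbf e_j\mathbf e_i^T-\frac1N(J-I)$, where $J$ is the all-ones matrix and $\|\frac1N(J-I)\|=\frac2m$. A shift of $u$ by $1/N$ changes each product $a_{il}a_{lj}$ by at most $2/N$. Therefore, for distinct $i,j,k$,
\begin{equation}\label{eq:flip}
\partial_{ij}\delta_i=1-\tfrac2m,\qquad\partial_{ik}a_{jk}=-\tfrac1N,\qquad\partial_{ij}Q_{ij}=O(\tfrac1m),\qquad\partial_{ik}Q_{ij}=a_{jk}+O(\tfrac1m).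
\end{equation}

\section{How a field of order $1/m$ arises, and what it does}\label{sec:heur}

By \eqref{eq:tri}, $H_{m;d,h}=hS_m+\frac dm\binom m3u^3+\Psi$ with
\begin{equation}\label{eq:Psi}
\Psi=\frac dm\Big(uW+\frac16\operatorname{tr}A^3\Big)=\frac{du}{2m}|\delta|^2-\frac{du}mN\sigma^2+\frac d{6m}\operatorname{tr}A^3 .
\end{equation}
If $\mathbb E_k$ denotes expectation under the uniform law on graphs with $k$ edges, then, with $u=k/N$,
\begin{equation}\label{eq:lawS}
P(S_m=k)=\frac1{Z_{m;d,h}}\binom Nk\exp\Big(hk+\frac dm\binom m3u^3\Big)\,\mathbb E_k\,e^\Psi ,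
\end{equation}
and given $S_m=k$ the law $P$ has density proportional to $e^\Psi$ with respect to the uniform law.

\subsection{A mean-field model}

Delete $\Psi$ from the Hamiltonian and take $(d,h)=(d_c,h_c)$. This model can be computed by hand, and it already violates \eqref{eq:conj}. Since $\frac1m\binom m3=\frac N3-\frac{m-1}3$, Stirling's formula gives for $|v|\le\eta$ the logarithmic weight
\[
NL(u)-\frac{d_c(m-1)}3u^3-\frac12\log\sigma^2+O\Big(\frac1N\Big)=\mathrm{const}-\frac{81}{64}m^2v^4-\frac32mv+O\Big(m^2|v|^5+mv^2+|v|+\frac1N\Big),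
\]
because $d_c(\frac23)^2=\frac32$. The new term $-\frac32mv$ is the effect of a field $-3/m$. On the scale $y=\sqrt m\,v$ it equals $-\frac32\sqrt m\,y$ and overwhelms the quartic term.

Consider in general the exponent $-\frac{81}{64}m^2v^4+\Gamma mv$. Its maximum is at $v=r\operatorname{sgn}\Gamma$ with $r^3=|16\Gamma/(81m)|$, and its second derivative there is $-\frac{243}{16}m^2r^2$. If $r\gg m^{-1/2}$, the peak has width $1/(mr)\ll r$, so it is Gaussian with variance $16/(243m^2r^2)$; multiplying by $N^2\approx m^4/4$ gives the variance $\frac4{243}(m/r)^2$ of Theorem~\ref{thm:window}(i). In the mean-field model $\Gamma=-\frac32$ and the peak is at $v=-\frac23m^{-1/3}$. If instead $\Gamma=O(m^{-1/2})$, then $y=\sqrt m\,v$ is the right scale, and the neglected term of order $mv^2=y^2$ also contributes; this is the origin of the quadratic term in Theorem~\ref{thm:window}(ii).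

\subsection{The contribution of $\Psi$}

The following computation is a heuristic; it explains the constants and is not used in the proofs. Put
\[
\alpha=\alpha(u)=du\sigma^2=du^2(1-u)\le3.4\cdot\tfrac4{27}<1 .
\]
If the $\delta_i$ were independent $\mathcal N(0,m\sigma^2)$ variables, the first two terms of \eqref{eq:Psi} would contribute to $\mathbb E_ke^\Psi$ a factor close to $(1-\alpha)^{-m/2}e^{-\alpha m/2}$. For independent edges of density $u$, the products $a_ea_fa_g$ over different triangles are uncorrelated with variance $\sigma^6$; if their sum $\frac16\operatorname{tr}A^3$ were Gaussian, the last term would contribute about $\exp(\frac{d^2m}{12}\sigma^6)$. So the logarithm of \eqref{eq:lawS} should be $NL(u)$ plus $m$ times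
\[
\frac{\beta_mu}2+\frac{\lambda_mu^3}6-\frac d3u^3+\frac12\big(-\log(1-\alpha)-\alpha\big)+\frac{d^2}{12}\sigma^6 .
\]
The derivative of this function in $u$ is
\begin{equation}\label{eq:Gamma}
\Gamma_m(u):=\frac{\beta_m+\lambda_mu^2}2-du^2+\frac{d(2u-3u^2)}2\,\frac\alpha{1-\alpha}+\frac{d^2}4\sigma^4(1-2u),
\end{equation}
and we take \eqref{eq:Gamma} as a definition. The predicted logarithmic derivative of the law of $v$ is $-B_m$, where
\begin{equation}\label{eq:B}
B_m(v):=-NL'(u)-m\Gamma_m(u).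
\end{equation}

At $u=\frac23$, $d=d_c$ we have $\sigma^2=\frac29$, $\alpha=\frac12$ and $2u-3u^2=0$. The last three terms of \eqref{eq:Gamma} are $-\frac32$, $0$ and $\frac{729}{256}\cdot\frac4{81}\cdot(-\frac13)=-\frac3{64}$, with sum $-\frac{99}{64}$; the degrees do not contribute because $\alpha$ is maximal at $\frac23$. The derivatives of these three terms at the same point are
\[
-2du=-\frac92,\qquad\frac{d(2-6u)}2\,\frac\alpha{1-\alpha}=-\frac{27}8,\qquad\frac{d^2}4\big[2\sigma^2(1-2u)^2-2\sigma^4\big]=-\frac9{64},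
\]
with sum $-\frac{513}{64}$. These terms are smooth in $(u,d)\in[0,1]\times[0,3.4]$ and $d=d_c+O(\frac1m)$, so
\begin{equation}\label{eq:Gammaexp}
\Gamma_m(\tfrac23)=\Gamma_m^*+O(\tfrac1m),\qquad\Gamma_m'(\tfrac23)=\tfrac{2\lambda_m}3-\tfrac{513}{64}+O(\tfrac1m),\qquad|\Gamma_m'|+|\Gamma_m''|\le C .
\end{equation}

\subsection{The method}

We do not evaluate $\mathbb E_ke^\Psi$. Instead we reach the logarithmic derivative directly through Lemma~\ref{lem:stein}. Let
\[
D=\sum_e(x_e-\pi_e).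
\]
Summing \eqref{eq:stein} over $e$ for a function $F=F(v)$, for which $\partial_eF\approx F'(v)/N$, gives $\mathbb E[DF]\approx\mathbb E[\sigma^2F']$. If $D$ can be replaced by $\sigma^2B(v)$ for a function $B$ of $v$ alone, this becomes $\mathbb E[BF]\approx\mathbb E[F']$ near $v=0$, which is the integration by parts formula for a density with logarithmic derivative $-B$.

In the mean-field model the replacement is immediate. Lemma~\ref{lem:stein} holds there with the same proof, and the conditional field of an edge is $h_c+\frac{d_c}m\binom m3\big[(u^1)^3-(u^0)^3\big]=\theta_0+O(m^{-2})$. So $D=N(u-\phi_0)+O(1)$, and \eqref{eq:theta} with $\rho_m=-2d_cu^2$ gives $D=\sigma^2\big(-NL'(u)+md_cu^2\big)+O(1+m^2v^6)$. To leading order this is $\sigma^2(\frac{81}{16}m^2v^3+\frac32m)$, in agreement with Stirling's formula.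

In the true model, Taylor expansion of $\pi_e=\phi(\theta_0+dY_e)$ produces in $D$ the additional terms $W/m$ and $\sum_eY_e^2$. Both are of order $m$, like $m\Gamma_m$, and neither is a function of $v$. The task is to replace them by functions of $v$ inside expectations $\mathbb E[\,\cdot\,F(v)]$. The precision required is the inverse width of the peak: $o(mr_m)$ in case (i), for which an error $O(\sqrt m)$ suffices exactly because $r_m\gg m^{-1/2}$, and $o(\sqrt m)$ in case (ii), for which we prove an error $O(1)$. The replacement is done by Lemma~\ref{lem:stein} again, applied to polynomials in $A$. To control the remainders we need to know in advance that $A$ has norm $O(\sqrt m)$, as for independent edges (Section~\ref{sec:spec}), and that $v$, $\delta_i$, $Q_e$ have moments of the expected order (Section~\ref{sec:mom}).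

\section{The spectral bound}\label{sec:spec}

\begin{proposition}\label{prop:spec}
There is a constant $K$ such that the event $\mathcal G=\{\|A\|\le K\sqrt m,\ |v|\le\eta\}$ satisfies $P(\mathcal G^c)\le Ce^{-m}$.
\end{proposition}

The idea is to condition on $S_m$ and to compare with independent edges, for which $\|A\|>K\sqrt m$ has probability $e^{-cK^2m}$; the density $e^\Psi$ should cost only $e^{Cm}$. The obstacle is the cubic term: on a clique $\frac1m\operatorname{tr}A^3$ can be of order $m^2$, so its exponential moment cannot be bounded without a restriction. A large deviation theorem first confines us to $\|A\|\le m/24$, and on that event the cubic term is a sum of quadratic forms of small norm.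

We use three textbook facts. \emph{Hoeffding's lemma}: a centered variable $y$ with values in an interval of length $1$ satisfies $\mathbb Ee^{\theta y}\le e^{\theta^2/8}$; consequently, for independent such $y_i$, $\mathbb P(|\sum c_iy_i|>s)\le2e^{-2s^2/\sum c_i^2}$. \emph{Gaussian integrals}: for a standard Gaussian vector $g$, $\mathbb Ee^{\langle g,z\rangle}=e^{|z|^2/2}$, and $\mathbb Ee^{\frac12g^T\Sigma g}=\prod_k(1-\mu_k)^{-1/2}$ if $\Sigma$ is symmetric with eigenvalues $\mu_k<1$. \emph{Nets}: the unit sphere of $\mathbb R^m$ has a $\frac14$-net with at most $9^m$ points, and $\|X\|\le2\max_z|z^TXz|$ over such a net for symmetric $X$.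

\subsection{Global localization}

A \emph{graphon} is a symmetric measurable function $w:[0,1]^2\to[0,1]$. The empirical graphon $w_x$ of a graph $x$ equals $x_{ij}$ on $(\frac{i-1}m,\frac im]\times(\frac{j-1}m,\frac jm]$, with $x_{ii}=0$. The cut norm is $\|w\|_\square=\sup_{S,S'}|\int_{S\times S'}w|$ over measurable sets, and the cut distance of two graphons is the infimum of the cut norm of their difference over measure-preserving relabelings of one of them. With $t(K_2,w)=\iint w$ and $t(K_3,w)=\iiint w(s,t)w(t,r)w(r,s)$ we have $t(K_2,w_x)=2S_m/m^2$ and $t(K_3,w_x)=6T/m^3$, so that exactly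
\[
H_{m;d_c,h_c}=m^2\Big(\frac{d_c}6t(K_3,w_x)+\frac{h_c}2t(K_2,w_x)\Big).
\]
For such a model, Theorem~3.2 of Chatterjee and Diaconis \cite{CD} states that the cut distance from $w_x$ to the set of maximizers of $\mathcal V(w)=\frac{d_c}6t(K_3,w)+\frac{h_c}2\iint w-\frac12\iint I(w)$ exceeds $\varepsilon$ with probability at most $C_\varepsilon e^{-c_\varepsilon m^2}$.

\begin{lemma}\label{lem:loc}
$P\big(\|A\|>\frac m{24}\ \text{or}\ |v|>\eta\big)\le Ce^{-cm^2}$.
\end{lemma}

\begin{proof}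
The inequality $abc\le\frac13(a^3+b^3+c^3)$ for $a,b,c\ge0$ gives $t(K_3,w)\le\iint w^3$. Since $d_c\ge0$, $\mathcal V(w)\le\iint U_{d_c,h_c}(w)\le U_{d_c,h_c}(\frac23)$, with equality only if $w=\frac23$ almost everywhere. So the constant $\frac23$ is the only maximizer. Relabeling does not affect a constant, so $P_{m;d_c,h_c}(\|w_x-\frac23\|_\square>\varepsilon)\le C_\varepsilon e^{-c_\varepsilon m^2}$. As $|H_{m;d,h}-H_{m;d_c,h_c}|\le|\lambda_m|m^{-2}\binom m3+|\beta_m|m^{-1}N\le Cm$, we have $P\le e^{2Cm}P_{m;d_c,h_c}$, and the same bound holds under $P$ with other constants.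

Assume $\|w_x-\frac23\|_\square\le\varepsilon$ and let $\Delta=(x_{ij}-\frac23)_{i,j}$, a matrix with entries in $[-1,1]$. From $|\mathbf 1^T\Delta\mathbf 1|\le\varepsilon m^2$ we get $|2S_m/m^2-\frac23|\le\varepsilon$, so $|v|\le\varepsilon+\frac1m$. The bilinear form $p^T\Delta p'$ on $[0,1]^m\times[0,1]^m$ is extremal at indicator vectors, where it is at most $\varepsilon m^2$ in absolute value; splitting into positive and negative parts, $|p^T\Delta p'|\le4\varepsilon m^2$ for $p,p'\in[-1,1]^m$. Hence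
\[
\|\Delta\|^4\le\operatorname{tr}\Delta^4=\sum_{k,l}\Delta_{kl}\sum_{i,j}\Delta_{li}\Delta_{ij}\Delta_{jk}\le4\varepsilon m^4 .
\]
Since $A=\Delta-vJ+uI$, we obtain $\|A\|\le((4\varepsilon)^{1/4}+\varepsilon)m+2$. Choose $\varepsilon$ small.
\end{proof}

\subsection{Exponential moments of quadratic forms}

\begin{lemma}\label{lem:chaos}
Let $y_1,\dots,y_n$ be independent and centered, each with values in an interval of length $1$. Let $\Theta$ be symmetric with zero diagonal and $t^2\|\Theta\|^2\le\frac12$. Then $\mathbb Ee^{ty^T\Theta y}\le e^{t^2\|\Theta\|_F^2}$.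
\end{lemma}

\begin{proof}
We decouple the form. Let $I\subseteq[n]$ be a uniform random subset independent of $y$. For $i\ne j$ the event $\{i\in I,j\notin I\}$ has probability $\frac14$, so $y^T\Theta y=4\,\mathbb E_I\langle y_{I^c},\Theta'y_I\rangle$, where $\Theta'=\Theta_{I^c,I}$ is the corresponding block. Apply Jensen's inequality, Hoeffding's lemma to $y_{I^c}$, the linear Gaussian integral, Hoeffding's lemma to $y_I$, and the quadratic Gaussian integral:
\[
\mathbb Ee^{ty^T\Theta y}\le\mathbb E_I\mathbb Ee^{2t^2|\Theta'y_I|^2}=\mathbb E_I\mathbb E_g\mathbb Ee^{2t\langle g,\Theta'y_I\rangle}\le\mathbb E_I\mathbb E_ge^{\frac{t^2}2|\Theta'^Tg|^2}=\mathbb E_I\prod_k(1-t^2\mu_k)^{-1/2}.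
\]
Here $\mu_k\le\|\Theta\|^2$ are the eigenvalues of $\Theta'\Theta'^T$ and $\sum_k\mu_k\le\|\Theta\|_F^2$. Conclude with $(1-z)^{-1/2}\le e^z$ for $z\in[0,\frac12]$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:spec}}

Fix $k$ with $|k/N-\frac23|\le\eta$ and let $u=k/N$, now a fixed number. Let $\mathcal B=\{\|A\|>K\sqrt m\}$ and $\mathcal S=\{\|A\|\le\frac m{24}\}$. By Lemma~\ref{lem:loc} it suffices to show, uniformly in $k$,
\[
P(\mathcal B\cap\mathcal S\mid S_m=k)=\frac{\mathbb E_k[e^\Psi;\mathcal B\cap\mathcal S]}{\mathbb E_ke^\Psi}\le e^{-m}.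
\]

\emph{Denominator.} Under $\mathbb E_k$ the $a_e$ are exchangeable and centered, with $\sum_ea_e=0$ and $\mathbb E_ka_e^2=\sigma^2$. Multiplying $\sum_ga_g=0$ by $a_e$ gives $\mathbb E_ka_ea_f=-\sigma^2/(N-1)$ for $e\ne f$. Multiplying it by $a_ea_f$ gives $2\mathbb E_ka_e^2a_f+(N-2)\mathbb E_ka_ea_fa_g=0$, and $\mathbb E_ka_e^2a_f=(1-2u)\mathbb E_ka_ea_f$ by \eqref{eq:sq}; so $\mathbb E_ka_ea_fa_g=O(N^{-2})$ for distinct edges. With $N(m-2)$ wedges and $O(m^3)$ triangles, $\mathbb E_k\Psi\ge-C$, and $\mathbb E_ke^\Psi\ge e^{-C}$ by Jensen's inequality.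

\emph{Numerator.} Let $\mathbb P_u$ be the product Bernoulli$(u)$ law, under which the $a_e=x_e-u$ are independent and centered. The binomial law with parameters $N$ and $k/N$ has its mode at $k$, since the ratio $\frac{(N-j)u}{(j+1)(1-u)}$ of consecutive probabilities is at least $1$ for $j<k$ and at most $1$ for $j\ge k$. So $\mathbb P_u(S_m=k)\ge\frac1{N+1}$ and $\mathbb E_kX\le m^2\,\mathbb E_u[X;S_m=k]$ for $X\ge0$. On $\{S_m=k\}$ we have $|\delta|^2=|\Pi\delta|^2$, where $\Pi$ is the orthogonal projection onto $\mathbf 1^\perp$. Drop the negative middle term of \eqref{eq:Psi} and apply H\"older's inequality with exponents $(\frac32,6,6)$: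
\[
\mathbb E_k[e^\Psi;\mathcal B\cap\mathcal S]\le m^2\Big(\mathbb E_ue^{\frac\tau{2m}|\Pi\delta|^2}\Big)^{2/3}\Big(\mathbb E_u\big[e^{\frac dm\operatorname{tr}A^3};\mathcal S\big]\Big)^{1/6}\,\mathbb P_u(\mathcal B)^{1/6},\qquad\tau=\tfrac32du\le3.57 .
\]

\emph{First factor.} Let $g$ be a standard Gaussian vector in $\mathbf 1^\perp$. Then $\langle g,\delta\rangle=\sum_{i<j}(g_i+g_j)a_{ij}$ and $\sum_{i<j}(g_i+g_j)^2=(m-2)|g|^2+(\sum_ig_i)^2=(m-2)|g|^2$. Hence
\[
\mathbb E_ue^{\frac\tau{2m}|\Pi\delta|^2}=\mathbb E_g\mathbb E_ue^{\sqrt{\tau/m}\,\langle g,\delta\rangle}\le\mathbb E_ge^{\frac{\tau(m-2)}{8m}|g|^2}\le\big(1-\tfrac\tau4\big)^{-m/2}.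
\]
This needs $\tau<4$, which dictates the H\"older exponent $\frac32$. It also shows why we condition on $S_m$: in the direction $\mathbf 1$ the form $\sum_{i<j}(g_i+g_j)^2$ has eigenvalue $2m-2$, and this bound would require $\tau<2$.

\emph{Second factor.} Let $A_j$ be the leading $j\times j$ block of $A$ and $y^{(j)}=(a_{ij})_{i<j}$. Sorting triangles by their largest vertex, $\operatorname{tr}A^3=3\sum_jy^{(j)T}A_{j-1}y^{(j)}$. The events $\mathcal S_j=\{\|A_j\|\le\frac m{24}\}$ decrease in $j$, and on $\mathcal S_{j-1}$ we have $\frac{3d}m\|A_{j-1}\|\le\frac{3\cdot3.4}{24}<\frac12$. For $j=m,m-1,\dots$, enlarge the event $\mathcal S_j$ to $\mathcal S_{j-1}$ and integrate out $y^{(j)}$, which is independent of $A_{j-1}$, by Lemma~\ref{lem:chaos} with $t=\frac{3d}m$. Each step yields a factor at most $\exp(9d^2m^{-2}\|A_{j-1}\|_F^2)\le e^{9d^2}$. So the expectation is at most $e^{9d^2m}$.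

\emph{Third factor.} For a unit vector $z$, $z^TAz=\sum_{i<j}2z_iz_ja_{ij}$ and $\sum_{i<j}4z_i^2z_j^2\le2$, so $\mathbb P_u(|z^TAz|>s)\le2e^{-s^2}$. A union bound over a $\frac14$-net gives $\mathbb P_u(\mathcal B)\le2\cdot9^me^{-K^2m/4}$.

The first two factors are at most $e^{Cm}$ with $C$ independent of $K$, so a large $K$ gives the claim. \qed

\subsection{Consequences}

Fix $K$ as in Proposition~\ref{prop:spec}. Every random quantity below, and every edge difference of one, is bounded pointwise by a power of $m$. So $\mathcal G^c$ contributes $O(m^Ce^{-m})$ to its expectation, and we use bounds that hold on $\mathcal G$ inside expectations without further comment.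

On $\mathcal G$, using $\|A\|_F\le m$, $\|\Lambda\|\le m$ and $|\mathbf 1|=\sqrt m$,
\begin{equation}\label{eq:onG}
\begin{gathered}
|\delta|\le Cm,\quad|W|\le Cm^2,\quad|A\delta|\le Cm^{3/2},\quad|\delta^TA\delta|\le Cm^{5/2},\quad|\operatorname{tr}A^3|\le\|A\|\|A\|_F^2\le Cm^{5/2},\\
\|A^k\|_F\le Cm^{(k+1)/2},\quad|(A^k)_{ii}|\le Cm^{k/2},\quad\|Q\|\le Cm,\quad\sum_{j\ne i}Q_{ij}^2\le(A^4)_{ii}\le Cm^2,\quad\|Q\|_F^2\le Cm^3
\end{gathered}
\end{equation}
for $1\le k\le4$. From \eqref{eq:Y}, \eqref{eq:sums} and \eqref{eq:onG}, on $\mathcal G$,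
\begin{equation}\label{eq:Ybounds}
\sum_eY_e^2\le\frac C{m^2}\big(m|\delta|^2+m^2+\|Q\|_F^2\big)\le Cm,\qquad\sum_{j\ne i}\Big(Y_{ij}-\frac um\delta_i\Big)^2\le\frac C{m^2}\big(|\delta|^2+m+m^2\big)\le C .
\end{equation}
By Cauchy--Schwarz, $\sum_e|Y_e|\le Cm^{3/2}$ and $\sum_e|Y_e||s_e|\le Cm^2$ on $\mathcal G$. Expanding $\phi'$ around $\theta_0$, to second order with $\sum_eY_e=W/m$ and to first order with $\sum_es_e=0$, we get on $\mathcal G$
\begin{equation}\label{eq:resp}
\sum_e\phi'(\theta_0+dY_e)=N\phi_1+O(m),\qquad\sum_e\phi'(\theta_0+dY_e)\,s_e=O(m^2).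
\end{equation}

\section{Moment bounds}\label{sec:mom}

The first application of Lemma~\ref{lem:stein} uses only that $D=N(u-\phi_0)+O(m)$ on $\mathcal G$. Balancing the restoring force $m^2v^3$ against $m$ gives the scale $m^{-1/3}$, which by Theorem~\ref{thm:main} cannot be improved.

\begin{proposition}\label{prop:v}
For every $p>0$, $\mathbb E|v|^p\le C_pm^{-p/3}$ and $\mathbb E|m(\phi_0-u)|^p\le C_p$. Moreover $\mathbb E|\phi_1-\sigma^2|\le C/m$ and $\mathbb E\sum_e(\pi_e-u)^2\le Cm$.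
\end{proposition}

\begin{proof}
Write $D=N(u-\phi_0)-\sum_e(\pi_e-\phi_0)$. On $\mathcal G$, $\sum_e(\pi_e-\phi_0)=\frac{d\phi_1}mW+O(\sum_eY_e^2)=O(m)$. By \eqref{eq:theta} and the mean value theorem, $\phi_0-u=\psi\cdot(L'+\rho_m/m)$, where $\psi\in[c,\frac14]$ is a value of $\phi'$ at a bounded point. With \eqref{eq:vL} we obtain $vD\ge cm^2v^4-Cm|v|$ on $\mathcal G$.

Let $k\ge2$ be an integer and $F=v^{2k-3}$, so $|\partial_eF|\le\frac{C_k}N(|v|+\frac1N)^{2k-4}$. Summing \eqref{eq:stein} over $e$,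
\[
cm^2\,\mathbb Ev^{2k}\le C_k\Big(m\,\mathbb E|v|^{2k-3}+\mathbb E\big(|v|+\tfrac1N\big)^{2k-4}+m^2e^{-m}\Big).
\]
Let $b=(\mathbb Ev^{2k})^{1/2k}$ and suppose $b\ge m^{-1/3}$. By Jensen's inequality the first term in the bracket is at most $mb^{2k-3}$; the other two are at most $C_kb^{2k-4}\le C_kmb^{2k-3}$. So $b^3\le C_k/m$. This proves the first claim for $p=2k$, hence for all $p$. The next two claims follow from \eqref{eq:phik}. Finally $\sum_e(\pi_e-u)^2\le2N(\phi_0-u)^2+C\sum_eY_e^2$, and \eqref{eq:Ybounds} applies.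
\end{proof}

The spectral bound controls $\sum_eY_e^2$ but not the higher Taylor remainders $\sum_e|Y_e|^3$, $\sum_eY_e^4$. For these we need fourth moments of single degrees and codegrees.

\begin{proposition}\label{prop:four}
$\mathbb E\delta_1^4\le Cm^2$ and $\mathbb EQ_{12}^4\le Cm^2$. Hence, for $1\le p\le4$,
\[
\mathbb E\sum_i|\delta_i|^p\le Cm^{1+p/2},\qquad\mathbb E\sum_e\big(|Q_e|^p+|s_e|^p\big)\le Cm^{2+p/2},\qquad\mathbb E\sum_e|Y_e|^p\le Cm^{2-p/2}.
\]
\end{proposition}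

\begin{proof}
Write $\delta_1^4=\sum_ja_{1j}\delta_1^3$ with $a_{1j}=(\pi_{1j}-u)+(x_{1j}-\pi_{1j})$ and apply \eqref{eq:stein}:
\[
\mathbb E\delta_1^4=\mathbb E\Big[\delta_1^3\sum_j(\pi_{1j}-u)\Big]+\sum_j\mathbb E\big[\pi_{1j}(1-\pi_{1j})\,\partial_{1j}\delta_1^3\big].
\]
By \eqref{eq:flip}, $|\partial_{1j}\delta_1^3|\le3(|\delta_1|+1)^2$, so the last sum is at most $Cm(\mathbb E\delta_1^2+1)$. On $\mathcal G$, by $\phi'\le\frac14$, \eqref{eq:Ybounds} and Cauchy--Schwarz,
\begin{equation}\label{eq:row}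
\sum_j|\pi_{1j}-u|\le m|\phi_0-u|+\frac d4\sum_j|Y_{1j}|\le m|\phi_0-u|+\frac{du}4|\delta_1|+C\sqrt m .
\end{equation}
A large degree raises the field on its own edges, and the argument closes because this feedback has strength $\frac{du}4\le\frac{3.4\cdot0.7}4<0.6$. With $X=\mathbb E\delta_1^4$, H\"older's inequality and Proposition~\ref{prop:v} give $0.4X\le C(\sqrt m\,X^{3/4}+mX^{1/2}+m)$. If $X\ge Mm^2$, the right side is at most $C(M^{-1/4}+M^{-1/2}+M^{-1})X$, which is impossible for large $M$. So $X\le Cm^2$.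

For the codegree write $Q_{12}^4=\sum_{k\ge3}a_{1k}\,a_{2k}Q_{12}^3$, so that
\[
\mathbb EQ_{12}^4=\mathbb E\Big[Q_{12}^3\sum_{k\ge3}(\pi_{1k}-u)a_{2k}\Big]+\sum_{k\ge3}\mathbb E\big[\pi_{1k}(1-\pi_{1k})\,\partial_{1k}(a_{2k}Q_{12}^3)\big].
\]
The inner sum in the first term is bounded by the right side of \eqref{eq:row}, whose $L^4$ norm is now known to be $O(\sqrt m)$. By \eqref{eq:flip} and $|Q_{12}|\le m$, $|\partial_{1k}(a_{2k}Q_{12}^3)|\le C(|Q_{12}|+2)^2$. So $X=\mathbb EQ_{12}^4$ satisfies $X\le C(\sqrt m\,X^{3/4}+mX^{1/2}+m)$, and $X\le Cm^2$ as before. The law $P$ is invariant under relabeling vertices, so these bounds hold for all $\delta_i$ and $Q_e$; by \eqref{eq:Y}, $\mathbb EY_e^4\le Cm^{-2}$; and Jensen's inequality gives the cases $p<4$.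
\end{proof}

\section{The equation for the edge density}\label{sec:eq}

\subsection{Tested identities}

For $1\le\ell\le m$ let $\mathcal L_\ell$ be the class of functions $G=G(u)$ on $[0,1]$ with $|G|\le1$ and Lipschitz constant at most $\ell$. All estimates of the form $\mathbb E[GX]=\mathbb E[GX']+O(a)$ below are uniform in $G\in\mathcal L_\ell$. If $|k|+|k'|\le C$ on $[0,1]$, then $kG/(2C)\in\mathcal L_\ell$, so such an estimate also holds with $kG$ in place of $G$. We call this the \emph{multiplier rule} and use it for polynomials in $u$, for $\phi_1,\phi_2,\phi_3$, for $1/(1-\alpha)$, and for $1/(1-du\phi_1)$; the last is allowed because $du\phi_1\le3.4/4<1$.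

\begin{lemma}\label{lem:tested}
For $G\in\mathcal L_\ell$ and arbitrary functions $(\Phi_e)_{e\in\mathcal E_m}$,
\begin{equation}\label{eq:tested}
\mathbb E\Big[G\sum_ea_e\Phi_e\Big]=\mathbb E\Big[G\sum_e(\pi_e-u)\Phi_e\Big]+\mathbb E\Big[G\sum_e\phi'(\theta_0+dY_e)\,\partial_e\Phi_e\Big]+\mathrm{Err},
\end{equation}
where $|\mathrm{Err}|\le\frac\ell N\,\mathbb E\sum_e(|\Phi_e|+|\partial_e\Phi_e|)$.
\end{lemma}

\begin{proof}
Write $a_e=(\pi_e-u)+(x_e-\pi_e)$ and apply \eqref{eq:stein} to $F=G\Phi_e$. We have $\partial_e(G\Phi_e)=G\,\partial_e\Phi_e+(G^1-G)\partial_e\Phi_e+\Phi_e^0\,\partial_eG$, with $|G^1-G|\le|\partial_eG|\le\ell/N$, $|\Phi_e^0|\le|\Phi_e|+|\partial_e\Phi_e|$ and $\phi'\le\frac14$.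
\end{proof}

We call the first two terms on the right of \eqref{eq:tested} the \emph{drift} and the \emph{response}. The drift is estimated in one of two ways. Cauchy--Schwarz and Proposition~\ref{prop:v} give the \emph{crude bound}
\begin{equation}\label{eq:crude}
\mathbb E\Big|\sum_e(\pi_e-u)\Phi_e\Big|\le C\sqrt m\,\Big(\mathbb E\sum_e\Phi_e^2\Big)^{1/2}.
\end{equation}
When this is not enough, we expand into a \emph{constant}, a \emph{linear} and a \emph{quadratic} part:
\begin{equation}\label{eq:split}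
\sum_e(\pi_e-u)\Phi_e=(\phi_0-u)\sum_e\Phi_e+d\phi_1\sum_eY_e\Phi_e+O\Big(\sum_eY_e^2|\Phi_e|\Big).
\end{equation}

\subsection{Reduction to three statistics}

\begin{lemma}\label{lem:reduce}
Let $1\le\ell\le m$ and $\epsilon\ge1$. Suppose that for all $G\in\mathcal L_\ell$
\begin{align}
\mathbb E\big[G|\delta|^2\big]&=\mathbb E\Big[G\,\frac{m^2\sigma^2}{1-\alpha}\Big]+O(m\epsilon),\label{eq:h1}\\
\mathbb E\Big[G\sum_eY_e^2\Big]&=\mathbb E\Big[G\,m\Big(\frac{u^2\sigma^2}{1-\alpha}+\frac{\sigma^4}2\Big)\Big]+O(\epsilon),\label{eq:h2}\\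
\mathbb E\Big[G\sum_eY_e^3\Big]&=O(\epsilon).\label{eq:h3}
\end{align}
Then $\mathbb E[DG]=\mathbb E[\sigma^2B_mG;|v|\le\eta]+O(\epsilon)$ for all $G\in\mathcal L_\ell$.
\end{lemma}

\begin{proof}
Taylor expansion of $\pi_e$ and \eqref{eq:Y} give
\[
D=N(u-\phi_0)-\frac{d\phi_1}mW-\frac{d^2\phi_2}2\sum_eY_e^2-\frac{d^3\phi_3}6\sum_eY_e^3+O\Big(\sum_eY_e^4\Big),
\]
and the last term is $O(1)$ in $L^1$ by Proposition~\ref{prop:four}. Since $W=\frac12|\delta|^2-\frac12m^2\sigma^2+O(m)$ and $\frac1{1-\alpha}-1=\frac\alpha{1-\alpha}$, the hypotheses and the multiplier rule give $\mathbb E[DG]=\mathbb E[\bar DG]+O(\epsilon)$ with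
\[
\bar D=N(u-\phi_0)-\frac{dm}2\,\phi_1\frac{\sigma^2\alpha}{1-\alpha}-\frac{d^2m}2\,\phi_2\Big(\frac{u^2\sigma^2}{1-\alpha}+\frac{\sigma^4}2\Big).
\]
Let $|v|\le\eta$. By \eqref{eq:theta}, $\phi_0-u=\sigma^2(L'+\rho_m/m)+O((|v|^3+\frac1m)^2)$, and $N/m=\frac m2+O(1)$. Replacing $\phi_1,\phi_2$ according to \eqref{eq:phik},
\[
\bar D=\sigma^2\Big[-NL'(u)-m\Big(\frac{\rho_m}2+\frac d2\,\frac{\sigma^2\alpha}{1-\alpha}+\frac{d^2(1-2u)}2\Big(\frac{u^2\sigma^2}{1-\alpha}+\frac{\sigma^4}2\Big)\Big)\Big]+O\big(1+m|v|^3+m^2v^6\big).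
\]
Here $\frac{\rho_m}2=\frac{\beta_m+\lambda_mu^2}2-du^2$, and $d^2u^2\sigma^2=du\alpha$, so the two terms with denominator $1-\alpha$ combine to $\frac d2\frac\alpha{1-\alpha}[\sigma^2+u(1-2u)]=\frac d2\frac\alpha{1-\alpha}(2u-3u^2)$. Thus the factor of $-m$ is $\Gamma_m(u)$ as defined in \eqref{eq:Gamma}, and the bracket is $B_m$. The remainder is $O(1)$ in $L^1$ by Proposition~\ref{prop:v}.
\end{proof}

Expanding the square in \eqref{eq:Y} with \eqref{eq:sq} and \eqref{eq:sums},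
\begin{equation}\label{eq:Y2}
m^2\sum_eY_e^2=u^2(m-2)|\delta|^2+\tfrac12\|Q\|_F^2+2u\big(\delta^TA\delta-(1-2u)|\delta|^2\big)+4u^2N\sigma^2-4u^2|\delta|^2-2u\operatorname{tr}A^3 .
\end{equation}
On $\mathcal G$ the terms $u^2m|\delta|^2$ and $\frac12\|Q\|_F^2$ may be of order $m^3$, the cubic forms $\delta^TA\delta$ and $\operatorname{tr}A^3$ are $O(m^{5/2})$, and the rest is $O(m^2)$. So everything depends on $|\delta|^2$ and $\|Q\|_F^2$.

\subsection{Degrees and codegrees}

Put $M=QA$, so $M_{ik}=\sum_{j\ne i,k}Q_{ij}a_{jk}$ and, on $\mathcal G$, $\|M\|_F\le\|Q\|\|A\|_F\le Cm^2$.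

\begin{lemma}\label{lem:resp}
For $1\le\ell\le m$ and $G\in\mathcal L_\ell$,
\begin{align}
\mathbb E\big[G|\delta|^2\big]&=\mathbb E\big[Gm^2\sigma^2\big]+\mathbb E\Big[G\sum_e(\pi_e-u)s_e\Big]+O\big(m+\ell\sqrt m\big),\label{eq:deg}\\
\mathbb E\big[G\|Q\|_F^2\big]&=\mathbb E\big[Gm^3\sigma^4\big]+\mathbb E\Big[G\sum_{i\ne k}(\pi_{ik}-u)M_{ik}\Big]+O(m^2).\label{eq:codeg}
\end{align}
\end{lemma}

\begin{proof}
For \eqref{eq:deg} take $\Phi_e=s_e$; then $\sum_ea_e\Phi_e=|\delta|^2$ and $\partial_e\Phi_e=2-\frac4m$. By \eqref{eq:resp} the response is $\mathbb E[Gm^2\phi_1]+O(m)$, and $\phi_1$ may be replaced by $\sigma^2$ at cost $m^2\,\mathbb E|\phi_1-\sigma^2|=O(m)$. By Proposition~\ref{prop:four}, $|\mathrm{Err}|\le C\ell m^{-2}m^{5/2}$.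

For \eqref{eq:codeg} take $\Phi_{ik}=M_{ik}+M_{ki}$; then $\sum_ea_e\Phi_e=\operatorname{tr}(QA^2)=\operatorname{tr}Q^2+\operatorname{tr}(Q\Lambda)=\|Q\|_F^2$. By \eqref{eq:flip} and $|Q_{ij}|\le m$, each term $Q_{ij}a_{jk}$ of $M_{ik}$ has difference $\partial_{ik}(Q_{ij}a_{jk})=a_{jk}^2+O(\frac1m)$. With \eqref{eq:sq},
\[
\partial_{ik}M_{ik}=\Lambda_{kk}-a_{ik}^2+O(1)=m\sigma^2+(1-2u)\delta_k+O(1),
\]
so $\partial_e\Phi_e=2m\sigma^2+(1-2u)s_e+O(1)$. By both parts of \eqref{eq:resp}, the response is $\mathbb E[Gm^3\sigma^2\phi_1]+O(m^2)=\mathbb E[Gm^3\sigma^4]+O(m^2)$. Finally $\sum_e|\Phi_e|\le m\|M\|_F\le Cm^3$ and $|\partial_e\Phi_e|\le Cm$, so $|\mathrm{Err}|\le C\ell m\le Cm^2$.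
\end{proof}

The drift in \eqref{eq:deg} is not small. Its constant part vanishes because $\sum_es_e=0$, but by \eqref{eq:Y} and \eqref{eq:sums}
\begin{equation}\label{eq:Ys}
\sum_eY_es_e=\frac1m\big[u(m-4)|\delta|^2+\delta^TA\delta-(1-2u)|\delta|^2\big]=u|\delta|^2+\frac1m\delta^TA\delta+O(m)\quad\text{on }\mathcal G,
\end{equation}
so the linear part reproduces the left side of \eqref{eq:deg} with the factor $du\phi_1\approx\alpha$. Thus \eqref{eq:deg} is a self-consistent equation, and solving it produces the amplification $1/(1-\alpha)$ of the degree variance. The next remark isolates this step.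

\begin{remark}\label{rem:solve}
Suppose that for some $\epsilon\ge1$ and all $G\in\mathcal L_\ell$ we have $\mathbb E[G(1-du\phi_1)|\delta|^2]=\mathbb E[Gm^2\sigma^2]+O(m\epsilon)$. The multiplier rule with $k=1/(1-du\phi_1)$ gives $\mathbb E[G|\delta|^2]=\mathbb E[Gm^2\sigma^2/(1-du\phi_1)]+O(m\epsilon)$, and replacing $du\phi_1$ by $\alpha=du\sigma^2$ costs $Cm^2\,\mathbb E|\phi_1-\sigma^2|=O(m)$. So \eqref{eq:h1} holds.
\end{remark}

\begin{lemma}\label{lem:rough}
The hypotheses \eqref{eq:h1}--\eqref{eq:h3} hold with $\ell=m$ and $\epsilon=\sqrt m$.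
\end{lemma}

\begin{proof}
In \eqref{eq:deg}, the linear part of the drift is $du\phi_1|\delta|^2+O(m^{3/2})$ by \eqref{eq:Ys} and \eqref{eq:onG}, and the quadratic part is at most $C(\sum_eY_e^4)^{1/2}(\sum_es_e^2)^{1/2}=O(m^{3/2})$ in $L^1$. Remark~\ref{rem:solve} gives \eqref{eq:h1}. In \eqref{eq:codeg}, the crude bound \eqref{eq:crude} shows that the drift is $O(\sqrt m\cdot m^2)$, so $\mathbb E[G\|Q\|_F^2]=\mathbb E[Gm^3\sigma^4]+O(m^{5/2})$. Inserting both results into \eqref{eq:Y2} and dividing by $m^2$ gives \eqref{eq:h2}. Finally \eqref{eq:h3} follows from $\mathbb E\sum_e|Y_e|^3\le C\sqrt m$.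
\end{proof}

\subsection{The equation}

\begin{proposition}\label{prop:eq}
Suppose \eqref{eq:h1}--\eqref{eq:h3} hold for a pair $(\ell,\epsilon)$. Let $R>0$ and let $F=F(v)$ satisfy $|F|\le R$ and $\operatorname{Lip}(F)\le R\ell$. Then
\begin{equation}\label{eq:ineq}
\big|\mathbb E[\sigma^2B_mF;|v|\le\eta]\big|\le\operatorname{Lip}(F)+CR\epsilon,
\end{equation}
and, if $F$ is $C^2$,
\begin{equation}\label{eq:ode}
\mathbb E[\sigma^2B_mF;|v|\le\eta]=\tfrac29\,\mathbb E[F'(v)]+O\big(R\epsilon+\|F'\|_\infty m^{-1/3}+\|F''\|_\infty m^{-2}\big).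
\end{equation}
\end{proposition}

\begin{proof}
Lemma~\ref{lem:reduce} applied to $F/R$, and \eqref{eq:stein} summed over $e$, show that the left side equals $\mathbb E[\sum_e\phi'(\theta_0+dY_e)\partial_eF]+O(R\epsilon)$. Since $|\partial_eF|\le\operatorname{Lip}(F)/N$, \eqref{eq:ineq} follows. For $F\in C^2$ we have $\partial_eF=\frac1NF'(v)+O(\|F''\|_\infty N^{-2})$. By \eqref{eq:resp} and \eqref{eq:phik}, $\frac1N\sum_e\phi'(\theta_0+dY_e)=\phi_1+O(\frac1m)=\frac29+O(|v|+\frac1m)$ on $\mathcal G$, and $\mathbb E|v|\le Cm^{-1/3}$.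
\end{proof}

In the limit, \eqref{eq:ode} determines the law by the following standard fact.

\begin{lemma}\label{lem:char}
Let $\mu$ be a probability measure on $\mathbb R$ and $\Xi$ a smooth function with $\int(\Xi'f-f')\,d\mu=0$ for all $f\in C_c^\infty(\mathbb R)$. Then $\mu$ has density proportional to $e^{-\Xi}$.
\end{lemma}

\begin{proof}
For $g\in C_c^\infty$ take $f=e^\Xi g$; then $f'-\Xi'f=e^\Xi g'$, so $\int g'e^\Xi d\mu=0$. The measure $e^\Xi\mu$ has zero distributional derivative and is therefore a multiple of Lebesgue measure.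
\end{proof}

\section{Outside the window: proof of Theorem~\ref{thm:window}(i)}\label{sec:gauss}

Let $\sqrt m|\Gamma_m^*|\to\infty$, $r=r_m$, $\omega=\omega_m=\operatorname{sgn}\Gamma_m^*$. By definition $m\Gamma_m^*=\frac{81}{16}\omega m^2r^3$. Hence $r\le Cm^{-1/3}$, $m^{3/2}r^3\to\infty$, and so $mr^2\to\infty$ and $m^2r^3\to\infty$. We use Proposition~\ref{prop:eq} with $(\ell,\epsilon)=(m,\sqrt m)$, which Lemma~\ref{lem:rough} permits.

\subsection{The center}

Put $b_m(z)=B_m(rz)/(m^2r^3)$. By \eqref{eq:Lp} and \eqref{eq:Gammaexp}, uniformly for $|z|\le3$,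
\[
b_m(z)=\tfrac{81}{16}(z^3-\omega)+O\Big(r+\frac1m+\frac1{mr^2}+\frac1{m^2r^3}\Big),\qquad b_m'(z)=\tfrac{243}{16}z^2+O\Big(r+\frac1m+\frac1{mr^2}\Big),
\]
and all error terms tend to $0$. Since $z^3-\omega$ changes sign at $\omega$, there is a zero $z_m$ of $b_m$ with $z_m-\omega\to0$. Put
\[
v_m=rz_m,\qquad\xi=mr(v-v_m)=mr^2(z-z_m)\quad\text{for }v=rz .
\]
We center at the exact zero $v_m$ of $B_m$ and not at $\omega r$: the term $m\Gamma_m'(\frac23)v$ of $B_m$ is of order $mr$, and against the slope $m^2r^2$ it moves the zero by an amount of the same order $1/(mr)$ as the fluctuations.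

\begin{lemma}\label{lem:coerc}
For $m$ large and all $|v|\le\eta$, $\ \xi B_m(v)\ge c\,mr\,\xi^2$.
\end{lemma}

\begin{proof}
Let $|v|\le3r$, $v=rz$. Then $B_m(v)=mr\,\xi\int_0^1b_m'(z_m+t(z-z_m))\,dt$, and the integral differs by a uniform $o(1)$ from $\frac{81}{16}(z^2+zz_m+z_m^2)$, hence from $\frac{81}{16}(z^2+\omega z+1)\ge\frac{243}{64}$.

Let $3r<|v|\le\eta$. By \eqref{eq:vL} and \eqref{eq:Gammaexp},
\begin{equation}\label{eq:vB}
vB_m(v)\ge9Nv^4-m|v||\Gamma_m^*|-Cmv^2-C|v|\qquad\text{for }|v|\le\eta .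
\end{equation}
In the present range $m|v||\Gamma_m^*|=\frac{81}{16}m^2r^3|v|\le\frac3{16}m^2v^4$, $mv^2\le m^2v^4/(9mr^2)$ and $|v|\le m^2v^4/(27m^2r^3)$. As $9N\ge4m^2$, we get $vB_m\ge3m^2v^4\ge27m^2r^2v^2$ for $m$ large. Also $|v_m|\le\frac12|v|$, so $(v-v_m)B_m=(1-\frac{v_m}v)vB_m\ge\frac12vB_m$ and $|v-v_m|\le\frac32|v|$. Thus $(v-v_m)B_m\ge6m^2r^2(v-v_m)^2$; multiply by $mr$.
\end{proof}

\subsection{Uniform integrability}

The test function $F=\xi$ would give $\mathbb E\xi^2\le C$, but it is not bounded, and the error in \eqref{eq:ineq} is proportional to the bound $R$. We truncate at the largest level that this error allows, $R=r\sqrt m\to\infty$. Let $F(v)=f_R(\xi)$ with $f_R(\xi)=\max(-R,\min(\xi,R))$; then $\operatorname{Lip}(F)=mr\le Rm$. Multiplying Lemma~\ref{lem:coerc} by $f_R(\xi)/\xi\ge0$ gives $\sigma^2B_mF\ge c\,mr\,\xi f_R(\xi)$ on $|v|\le\eta$, and $\xi f_R(\xi)=\min(\xi^2,R|\xi|)$. By \eqref{eq:ineq}, whose right side is $mr+CR\sqrt m=O(mr)$,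
\[
\mathbb E\min(\xi^2,R|\xi|)\le C .
\]
For $1\le a\le R$ we have $\min(\xi^2,R|\xi|)\ge a|\xi|$ on $\{|\xi|>a\}$, so $\mathbb E[|\xi|;|\xi|>a]\le C/a$. Since $R\to\infty$, the sequence $(\xi)$ is tight, $\mathbb E|\xi|\le C$, and $\limsup_m\mathbb E[|\xi|;|\xi|>a]\to0$ as $a\to\infty$.

\subsection{The limit}

Let $f\in C_c^\infty(\mathbb R)$ and $F(v)=f(\xi)$, so $F'=mrf'(\xi)$, $F''=m^2r^2f''(\xi)$, and $R$ can be taken to depend on $f$ only. On the support of $f$ we have $z-z_m=\xi/(mr^2)\to0$ uniformly. Hence $v\to0$, $\sigma^2\to\frac29$ and, by the integral formula in the proof of Lemma~\ref{lem:coerc}, $B_m/(mr)=\frac{243}{16}\xi+o(1)$, all uniformly. Divide \eqref{eq:ode} by $\frac29mr$. The errors become $O(\frac1{r\sqrt m}+m^{-1/3}+\frac rm)$; the first one tends to $0$ precisely by the hypothesis $\sqrt m|\Gamma_m^*|\to\infty$. So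
\[
\mathbb E\big[\tfrac{243}{16}\,\xi f(\xi)-f'(\xi)\big]\to0 .
\]
By Lemma~\ref{lem:char} with $\Xi=\frac{243}{32}\xi^2$, every subsequential limit law of $\xi$ is $\mathcal N(0,\frac{16}{243})$. By tightness $\xi\xrightarrow{d}\mathcal N(0,\frac{16}{243})$, and by uniform integrability $\mathbb E\xi\to0$. Since $S_m-\mathbb ES_m=N(v-\mathbb Ev)$,
\[
\frac rm(S_m-\mathbb ES_m)=\frac N{m^2}(\xi-\mathbb E\xi)\xrightarrow{\ d\ }\mathcal N\big(0,\tfrac4{243}\big).
\]
Further $v/r-z_m=\xi/(mr^2)\to0$ in $L^1$ and $z_m-\omega\to0$. Finally $m^{-3/2}(S_m-\mathbb ES_m)\to0$ in probability because $m/r\ll m^{3/2}$. This proves Theorem~\ref{thm:window}(i), and with it Theorem~\ref{thm:main}. \qed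

\section{Inside the window: proof of Theorem~\ref{thm:window}(ii)}\label{sec:window}

On the scale $y=\sqrt m\,v$ the main terms of \eqref{eq:ode} are of order $\sqrt m$, the same as the error of Lemma~\ref{lem:rough}. That error came from bounding odd statistics such as $\delta^TA\delta$, $\operatorname{tr}A^3$ and $\sum_eY_e^3$ in absolute value. We show that their tested expectations are smaller than these absolute bounds by a factor $\sqrt m$. The test functions are now flatter, $\ell=\sqrt m$, so that $|\mathrm{Err}|\le Cm^{-3/2}\,\mathbb E\sum_e(|\Phi_e|+|\partial_e\Phi_e|)$ in \eqref{eq:tested}.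

\subsection{Odd statistics}

Put $c_3=\sum_i\delta_i^3$, which is $O(m^{5/2})$ in $L^1$ by Proposition~\ref{prop:four}. We need two further bounds in $L^1$:
\begin{equation}\label{eq:two}
\sum_i\delta_i^2\sum_{j\ne i}Q_{ij}=\sum_i\delta_i^2\big[(A\delta)_i-\Lambda_{ii}\big]=O(m^3),\qquad\delta^TQ\delta=O(m^3).
\end{equation}
The first follows from $|\sum_i\delta_i^2(A\delta)_i|\le(\sum_i\delta_i^4)^{1/2}|A\delta|$ and $\Lambda_{ii}\le m$, the second from $\|Q\|\le Cm$. We also need the effect of a flip on $A^4$. Let $E_0=\mathbf e_i\mathbf e_j^T+\mathbf e_j\mathbf e_i^T$ and $E=E_0-\frac1N(J-I)$, $\|E\|\le2$. Depending on the current value of $x_{ij}$, $\partial_{ij}A^4$ is $(A+E)^4-A^4$ or $A^4-(A-E)^4$. In both cases the first-order term is $\sum_{k+l=3}A^kEA^l$ and the other terms have norm $O(m)$ on $\mathcal G$; replacing $E$ by $E_0$ costs $O(m^{3/2}\cdot\frac1m)$. So, on $\mathcal G$, every entry of $\partial_{ij}A^4-\sum_{k+l=3}A^kE_0A^l$ is $O(m)$.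 Using $A_{ii}=0$, $|a_{ij}Q_{ij}|\le m$ and $|a_{ij}\Lambda_{ii}|\le m$,
\begin{equation}\label{eq:A4}
\begin{aligned}
\partial_{ij}(A^4)_{ij}&=\sum_{k+l=3}\big[(A^k)_{ii}(A^l)_{jj}+(A^k)_{ij}(A^l)_{ij}\big]+O(m)=(A^3)_{ii}+(A^3)_{jj}+O(m),\\
\partial_{ij}(A^4)_{ii}&=2\sum_{k+l=3}(A^k)_{ii}(A^l)_{ij}+O(m)=2(A^3)_{ij}+O(m).
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:odd}
For $G\in\mathcal L_{\sqrt m}$,
\[
\begin{array}{lll}
\text{\rm(a) }\ \mathbb E[G\operatorname{tr}A^3]=O(m^2),&\text{\rm(b) }\ \mathbb E[G\operatorname{tr}A^5]=O(m^3),&\text{\rm(c) }\ \mathbb E[G\,\delta^TA\delta]=O(m^2),\\[4pt]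
\text{\rm(d) }\ \mathbb E[Gc_3]=O(m^2),&\text{\rm(e) }\ \mathbb E\big[G\sum_i\delta_i(A^4)_{ii}\big]=O(m^3),&\text{\rm(f) }\ \mathbb E\big[G\sum_eQ_e^3\big]=O(m^3).
\end{array}
\]
\end{lemma}

\begin{proof}
In each case we write the statistic as $\sum_ea_e\Phi_e$ and estimate the three terms of \eqref{eq:tested}. In (a), (b), (f) the crude bound suffices for the drift; in (c), (d), (e) we use \eqref{eq:split}, and in (d), (e) the linear part reproduces the statistic, as it did for $|\delta|^2$.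

(a) $\Phi_e=2Q_e$. Drift: $O(\sqrt m\cdot m^{3/2})$ by \eqref{eq:crude}. Response: $\partial_e\Phi_e=O(\frac1m)$ by \eqref{eq:flip}, in total $O(m)$. Err: $O(m^{-3/2}m^{5/2})$.

(b) $\Phi_{ij}=2(A^4)_{ij}$. Drift: $O(\sqrt m\cdot m^{5/2})$ by \eqref{eq:crude} and $\|A^4\|_F\le Cm^{5/2}$. Response: by \eqref{eq:A4} and $|(A^3)_{ii}|\le Cm^{3/2}$,
\[
\sum_e\phi'(\theta_0+dY_e)\partial_e\Phi_e=2(m-1)\phi_1\operatorname{tr}A^3+O\Big(m^{3/2}\sum_e|Y_e|+m^3\Big)=2(m-1)\phi_1\operatorname{tr}A^3+O(m^3),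
\]
and (a) with the multiplier $\phi_1$ gives $O(m^3)$. Err: $\sum_e|\Phi_e|\le m\|A^4\|_F$ and $|\partial_e\Phi_e|\le Cm^{3/2}$, so $O(m^{-3/2}m^{7/2})$.

(c) $\Phi_{ij}=2\delta_i\delta_j$. Constant part: $-(\phi_0-u)|\delta|^2=O(m)$ in $L^1$. Linear part: since $\sum_{i\ne j}\delta_i^2\delta_j=-c_3$,
\[
\sum_eY_e\Phi_e=\frac1m\big[-2uc_3-2u\,\delta^TA\delta+\delta^TQ\delta\big]=O(m^2)\quad\text{in }L^1 .
\]
Quadratic part: at most $C(\sum_eY_e^4)^{1/2}|\delta|^2=O(m^2)$ in $L^1$. Response: $\partial_e\Phi_e=2(1-\frac2m)s_e+O(1)$, so $O(m^2)$ by \eqref{eq:resp}. Err: $\sum_e|\Phi_e|\le m|\delta|^2$, so $O(m^{-3/2}m^3)$.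

(d) $\Phi_{ij}=\delta_i^2+\delta_j^2$. Constant part: $(\phi_0-u)(m-1)|\delta|^2=O(m^2)$ in $L^1$. Linear part: $\sum_{j\ne i}(s_{ij}-2a_{ij})=(m-4)\delta_i$, so by \eqref{eq:two}
\[
\sum_eY_e\Phi_e=\frac1m\Big[u(m-4)c_3+\sum_i\delta_i^2\sum_{j\ne i}Q_{ij}\Big]=uc_3+O(m^2)\quad\text{in }L^1 .
\]
Quadratic part: at most $C(\sum_eY_e^4)^{1/2}(m\sum_i\delta_i^4)^{1/2}=O(m^2)$ in $L^1$. Response: again $\partial_e\Phi_e=2(1-\frac2m)s_e+O(1)$, so $O(m^2)$. Err: $O(m^{-3/2}m^3)$. Thus $\mathbb E[G(1-du\phi_1)c_3]=O(m^2)$, and the multiplier $1/(1-du\phi_1)$ gives (d).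

(e) Write $b_i=(A^4)_{ii}\in[0,Cm^2]$ on $\mathcal G$, so $\sum_ib_i\le Cm^3$ and $(\sum_ib_i^2)^{1/2}\le Cm^{5/2}$. Take $\Phi_{ij}=b_i+b_j$. Constant part: $(\phi_0-u)(m-1)\sum_ib_i=O(m^3)$ in $L^1$. Linear part: on $\mathcal G$,
\[
\sum_eY_e\Phi_e=\frac1m\Big[u(m-4)\sum_i\delta_ib_i+\sum_ib_i\big((A\delta)_i-\Lambda_{ii}\big)\Big]=u\sum_i\delta_ib_i+O(m^3),
\]
by Cauchy--Schwarz with $|\delta|\le Cm$, $|A\delta|\le Cm^{3/2}$, and by $\Lambda_{ii}\le m$. Quadratic part: at most $Cm^2\sum_eY_e^2\le Cm^3$. Response: by \eqref{eq:A4}, $\sum_e|\partial_e\Phi_e|\le Cm\|A^3\|_F+Cm^3\le Cm^3$. Err: $O(m^{-3/2}m^4)$. So $\mathbb E[G(1-du\phi_1)\sum_i\delta_ib_i]=O(m^3)$, and the multiplier $1/(1-du\phi_1)$ gives (e).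

(f) Let $\Omega$ be the matrix with entries $Q_{ij}^2$ and zero diagonal; $\mathbb E\|\Omega\|_F^2\le Cm^4$ by Proposition~\ref{prop:four}. Expanding one factor $Q_{ij}=\sum_ka_{ik}a_{kj}$ gives $\sum_eQ_e^3=\frac12\sum_{i\ne k}a_{ik}(\Omega A)_{ik}$, so we take $\Phi_{ik}=\frac12[(\Omega A)_{ik}+(\Omega A)_{ki}]$, with $\|\Omega A\|_F\le K\sqrt m\|\Omega\|_F$ on $\mathcal G$. Drift: $O(\sqrt m\cdot\sqrt m\cdot m^2)$ by \eqref{eq:crude}. Response: $(\Omega A)_{ik}=\sum_{j\ne i,k}Q_{ij}^2a_{jk}$, and by \eqref{eq:flip} and $|Q_{ij}|\le m$ we have $\partial_{ik}(Q_{ij}^2a_{jk})=2Q_{ij}a_{jk}^2+O(1)$. By \eqref{eq:sq},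
\[
\partial_{ik}(\Omega A)_{ik}=2\sigma^2\big[(A\delta)_i-\Lambda_{ii}-Q_{ik}\big]+2(1-2u)M_{ik}+O(m)=2\sigma^2(A\delta)_i+2(1-2u)M_{ik}+O(m).
\]
The sum of the absolute values over $i,k$ is at most $C(m^{3/2}|A\delta|+m\|M\|_F+m^3)\le Cm^3$. Err: $O(m^{-3/2}(m\cdot\sqrt m\cdot m^2+m^3))=O(m^2)$.
\end{proof}

\subsection{The sharp estimates}

\begin{lemma}\label{lem:sharp}
The hypotheses \eqref{eq:h1}--\eqref{eq:h3} hold with $\ell=\sqrt m$ and $\epsilon=1$.
\end{lemma}

\begin{proof}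
Let $G\in\mathcal L_{\sqrt m}$.

\emph{Cubic sums.} We claim that each of $\sum_es_e^3$, $\sum_es_e^2Q_e$, $\sum_es_eQ_e^2$, $\sum_eQ_e^3$ has expectation $O(m^3)$ against $G$. First, $\sum_es_e^3=(m-1)c_3+3\sum_{i\ne j}\delta_i^2\delta_j=(m-4)c_3$, and Lemma~\ref{lem:odd}(d) applies. Second, $\sum_es_e^2Q_e=\sum_i\delta_i^2\sum_{j\ne i}Q_{ij}+\delta^TQ\delta$ is $O(m^3)$ in $L^1$ by \eqref{eq:two}. Third, $\sum_es_eQ_e^2=\sum_i\delta_i[(A^4)_{ii}-\Lambda_{ii}^2]$, where by \eqref{eq:sq} $\sum_i\delta_i\Lambda_{ii}^2=2(m-1)\sigma^2(1-2u)|\delta|^2+(1-2u)^2c_3=O(m^3)$ in $L^1$, and Lemma~\ref{lem:odd}(e) applies. The fourth is Lemma~\ref{lem:odd}(f).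

Let $w_e=us_e+Q_e$, so $mY_e=w_e-2ua_e$, and $\sum_e(w_e^2+s_e^2+1)\le Cm^3$ on $\mathcal G$. Then $m^3Y_e^3=w_e^3+O(w_e^2+1)$ and $m^2Y_e^2s_e=w_e^2s_e+O(w_e^2+s_e^2+1)$. Expanding $w_e^3$ and $w_e^2s_e$ and using the claim with the multiplier rule, we obtain \eqref{eq:h3} with $\epsilon=1$ and
\begin{equation}\label{eq:Y2s}
\mathbb E\Big[G\sum_eY_e^2s_e\Big]=O(m).
\end{equation}

\emph{Degrees.} The remainder in \eqref{eq:deg} is now $O(m)$. In the drift we expand one order further than in \eqref{eq:split}: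
\[
\sum_e(\pi_e-u)s_e=d\phi_1\sum_eY_es_e+\frac{d^2\phi_2}2\sum_eY_e^2s_e+O\Big(\sum_e|Y_e|^3|s_e|\Big).
\]
By \eqref{eq:Ys} and Lemma~\ref{lem:odd}(c), the first term contributes $\mathbb E[Gdu\phi_1|\delta|^2]+O(m)$. The second contributes $O(m)$ by \eqref{eq:Y2s}, and the third at most $C(\mathbb E\sum_eY_e^4)^{3/4}(\mathbb E\sum_es_e^4)^{1/4}=O(m)$ by H\"older's inequality. Remark~\ref{rem:solve} gives \eqref{eq:h1} with $\epsilon=1$.

\emph{Codegrees.} We show that the drift in \eqref{eq:codeg} is $O(m^2)$, using \eqref{eq:split}. Note $M_{ii}=(A^3)_{ii}$, since $\Lambda A$ has zero diagonal. Constant part: $\sum_{i\ne k}M_{ik}=\mathbf 1^TQ\delta-\operatorname{tr}A^3=O(m^{5/2})$ on $\mathcal G$, and the factor $\phi_0-u$ makes it $O(m^{3/2})$ in $L^1$. Quadratic part: at most $C(\sum_eY_e^4)^{1/2}\|M\|_F=O(m^2)$ in $L^1$. Linear part: since $\sum_{i\ne k}a_{ik}M_{ik}=\|Q\|_F^2$ and $\sum_{i\ne k}Q_{ik}M_{ik}=\operatorname{tr}(Q^2A)$,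
\[
\sum_{i\ne k}Y_{ik}M_{ik}=\frac1m\Big[u\Big(\delta^TQ\delta+\mathbf 1^TQA\delta-2\sum_i\delta_i(A^3)_{ii}\Big)-2u\|Q\|_F^2+\operatorname{tr}(Q^2A)\Big].
\]
On $\mathcal G$, $|\mathbf 1^TQA\delta|\le C\sqrt m\cdot m\cdot m^{3/2}$ and $|\sum_i\delta_i(A^3)_{ii}|\le|\delta|\,(m\cdot Cm^3)^{1/2}$, so all terms in the bracket except the last are $O(m^3)$. For the last, $Q=A^2-\Lambda$, $\operatorname{tr}(\Lambda^2A)=0$ and \eqref{eq:sq} give
\[
\operatorname{tr}(Q^2A)=\operatorname{tr}A^5-2\operatorname{tr}(\Lambda A^3)=\operatorname{tr}A^5-2(m-1)\sigma^2\operatorname{tr}A^3-2(1-2u)\sum_i\delta_i(A^3)_{ii},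
\]
which has expectation $O(m^3)$ against $\phi_1G$ by Lemma~\ref{lem:odd}(a),(b). So the linear part is $O(m^2)$, and $\mathbb E[G\|Q\|_F^2]=\mathbb E[Gm^3\sigma^4]+O(m^2)$.

\emph{The sum $\sum_eY_e^2$.} In \eqref{eq:Y2}, insert the two results just proved and Lemma~\ref{lem:odd}(a),(c); the remaining terms are $O(m^2)$ on $\mathcal G$. Dividing by $m^2$ gives \eqref{eq:h2} with $\epsilon=1$.
\end{proof}

\subsection{The limit law}

Let $\sqrt m\,\Gamma_m^*\to\frac\kappa2$, $\lambda_m\to\lambda$, and put $y=\sqrt m\,v$, $\Gamma'=\frac{2\lambda}3-\frac{513}{64}$. We use Proposition~\ref{prop:eq} with $(\ell,\epsilon)=(\sqrt m,1)$. By \eqref{eq:Lp} and \eqref{eq:Gammaexp},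
\[
B_m(v)=\tfrac{81}{16}m^2v^3-m\Gamma_m^*-m\big(\tfrac{2\lambda_m}3-\tfrac{513}{64}\big)v+O\big(m^2v^4+mv^2+1\big),
\]
so
\begin{equation}\label{eq:Bwin}
m^{-1/2}B_m(v)=\tfrac{81}{16}y^3-\Gamma'y-\tfrac\kappa2+o(1)\qquad\text{uniformly for }y\text{ in compact sets.}
\end{equation}

\emph{Tightness.} Since $\sqrt m|\Gamma_m^*|\le C$, \eqref{eq:vB} gives $vB_m\ge cy^4-Cy^2-C|y|$ for $|v|\le\eta$. Take $F(v)=\max(-1,\min(y,1))$, with $R=1$ and $\operatorname{Lip}(F)=\sqrt m$. For $|y|\ge1$ we have $m^{-1/2}B_mF=vB_m/|y|\ge c|y|^3-C|y|-C$, and for $|y|\le1$ we have $|m^{-1/2}B_mF|\le C$ by \eqref{eq:Bwin}. As $\sigma^2\in[c,\frac14]$ for $|v|\le\eta$, dividing \eqref{eq:ineq} by $\sqrt m$ gives $c\,\mathbb E|y|^3\le C+C\,\mathbb E|y|$. Hence $\mathbb E|y|^3\le C$, and $(y)$ is tight and uniformly integrable.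

\emph{Identification.} Let $f\in C_c^\infty(\mathbb R)$ and $F(v)=f(y)$, so $F'=\sqrt m\,f'(y)$, $F''=mf''(y)$, and $R$ depends on $f$ only. Divide \eqref{eq:ode} by $\frac29\sqrt m$; the errors become $O(m^{-1/2}+m^{-1/3}+m^{-3/2})$. On the support of $f$, $\sigma^2\to\frac29$ uniformly and \eqref{eq:Bwin} holds. Therefore
\[
\mathbb E\Big[\Big(\tfrac{81}{16}y^3-\Gamma'y-\tfrac\kappa2\Big)f(y)-f'(y)\Big]\to0 .
\]
By Lemma~\ref{lem:char} with $\Xi=\frac{81}{64}y^4-\frac{\Gamma'}2y^2-\frac\kappa2y$, every subsequential limit of $y$ has the law of $\zeta$, so $y\xrightarrow{d}\zeta$, and $\mathbb Ey\to\mathbb E\zeta$ by uniform integrability. Finally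
\[
\frac{S_m-\mathbb ES_m}{m^{3/2}/2}=\frac{2N}{m^2}\,(y-\mathbb Ey)\xrightarrow{\ d\ }\zeta-\mathbb E\zeta .
\]
This proves Theorem~\ref{thm:window}(ii). \qed

\begin{thebibliography}{9}

\bibitem{CD}
Chatterjee and Diaconis, \emph{Estimating and understanding exponential random graph models}, Ann. Statist. \textbf{41} (2013).

\bibitem{LT}
\emph{Limit Theorems For Exponential Random Graphs},
\texttt{http://www.dme.ufrj.br/wp-content/uploads/2022/05/bianchi-05-23-2022.pdf}

\end{thebibliography}
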